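\title{$\Sigma_1$-elementary end extensions and $\Sigma_2$-induction}

\begin{abstract}
Every model of $I\Sigma_2$ has a proper $\Sigma_1$-elementary end extension satisfying $I\Delta_0$, and some models of $I\Sigma_1$ do not. We show that no theory strictly between the two has this property for all of its models: for a theory $T$ in the language of arithmetic, every model of $T$ has such an extension if and only if $T\vdash I\Sigma_2$. The main step is that every countable model of $B\Sigma_2+\neg I\Sigma_2$ has an elementary extension of cardinality $\aleph_1$ without such an extension. An extension yields a branch through a certain definable tree; the failure of $I\Sigma_2$ yields enough automorphisms to exclude definable branches; and a forcing construction followed by an omitting types argument yields a model in which the tree has no branch at all.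
\end{abstract}

\section{The question and the answer}\label{sec:intro}

We work with first-order theories in the language $L_A=\{0,1,+,\cdot,<\}$ of arithmetic. A theory is any set of $L_A$-sentences, and the metatheory is ZFC. The base theory $PA^-$ axiomatizes the nonnegative parts of discretely ordered commutative rings. A formula is $\Delta_0$ (also $\Sigma_0$ and $\Pi_0$) if all its quantifiers are bounded by terms; it is $\Sigma_{n+1}$ if it has the form $\exists\bar x\,\psi$ with $\psi\in\Pi_n$, and $\Pi_{n+1}$ if it has the form $\forall\bar x\,\psi$ with $\psi\in\Sigma_n$. The theory $I\Sigma_n$ is $PA^-$ together with the induction axioms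
\[
\varphi(0)\wedge\forall v\,(\varphi(v)\to\varphi(v+1))\ \to\ \forall v\,\varphi(v)
\]
for $\varphi\in\Sigma_n$, and $I\Delta_0$ is $I\Sigma_0$. The theory $B\Sigma_n$ is $I\Delta_0$ together with the collection axioms
\[
\forall x<a\,\exists y\,\varphi(x,y)\ \to\ \exists b\,\forall x<a\,\exists y<b\,\varphi(x,y)
\]
for $\varphi\in\Sigma_n$. In both schemes $\varphi$ may contain parameters.

Let $M$ be a substructure of the $L_A$-structure $K$. Then $K$ is an \emph{end extension} of $M$ if every element of $K\setminus M$ is above every element of $M$; it is \emph{proper} if $K\ne M$; and it is \emph{$\Sigma_n$-elementary} if every $\Sigma_n$ formula with parameters from $M$ holds in $M$ exactly when it holds in $K$. For brevity, a \emph{good extension} of $M$ is a proper $\Sigma_1$-elementary end extension of $M$ that satisfies $I\Delta_0$.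

An end extension adds only elements that are infinitely large from the point of view of $M$. Bounded statements about elements of $M$ do not notice them, and $\Sigma_1$ statements true in $M$ keep their witnesses. So $\Sigma_1$-elementarity asks for one thing only: the new elements must not refute a $\Pi_1$ statement that is true in $M$. When this holds, any $D\in K\setminus M$ is a bound that $M$ lacks: a quantifier $\forall z$ over $M$ can be replaced by $\forall z<D$ in $K$, where induction is available for the resulting bounded formula. A good extension is therefore a sign that $M$ is well behaved for formulas more complex than $\Delta_0$. The standard model $\mathbb N$ has good extensions, since every nonstandard model of its complete theory is one. How much induction guarantees a good extension in general? The following results are quoted in \cite{problem}.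
\begin{enumerate}
\item[(i)] For all $n$, $I\Sigma_{n+1}\Rightarrow B\Sigma_{n+1}\Rightarrow I\Sigma_n$, and neither implication reverses.
\item[(ii)] (Clote) For $n\ge2$, every model of $I\Sigma_n$ has a proper $\Sigma_n$-elementary end extension satisfying $I\Delta_0$. In particular, every model of $I\Sigma_2$ has a good extension.
\item[(iii)] Every model of $I\Sigma_1$ has a proper end extension satisfying $I\Delta_0$.
\item[(iv)] Not every model of $I\Sigma_1$ has a good extension.
\end{enumerate}
So $I\Sigma_2$ suffices and $I\Sigma_1$ does not. Question~4 of \cite{problem} asks about the gap: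
\begin{quote}
Is there an $L_A$-theory $T$ with $I\Sigma_2\vdash T$, $T\vdash I\Sigma_1$, $T\nvdash I\Sigma_2$ and $I\Sigma_1\nvdash T$ such that every model of $T$ has a good extension?
\end{quote}

There is an obvious candidate. The replacement of $\forall z$ by $\forall z<D$ shows that a structure with a good extension satisfies $B\Sigma_2$ (Lemma~\ref{lem:collection}; with (i) this also gives (iv)). Hence a theory $T$ as in the question must prove $B\Sigma_2$, and by (i) the theory $B\Sigma_2$ is itself strictly between $I\Sigma_1$ and $I\Sigma_2$. One would guess that the answer is yes, with $T=B\Sigma_2$ or with some $T$ between $B\Sigma_2$ and $I\Sigma_2$. The answer is no.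

\begin{theorem}\label{thm:main}
Let $M$ be countable with $M\models B\Sigma_2$ and $M\not\models I\Sigma_2$. Then $M$ has an elementary extension $N$ of cardinality $\aleph_1$ which has no proper $\Sigma_1$-elementary end extension satisfying $I\Delta_0$.
\end{theorem}

\begin{corollary}\label{cor:theories}
Let $T$ be an $L_A$-theory. Every model of $T$ has a proper $\Sigma_1$-elementary end extension satisfying $I\Delta_0$ if and only if $T\vdash I\Sigma_2$. In particular, no theory with strength strictly between those of $I\Sigma_2$ and $I\Sigma_1$ has this property.
\end{corollary}

Nothing is claimed about analogous questions for higher levels of the hierarchy.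

The proof of Theorem~\ref{thm:main} turns the existence of a good extension into a property of a tree inside the model, in three steps.
\begin{enumerate}
\item To each $\Sigma_2$-definable family of partial maps $[0,a)\to[0,a]$ we attach the tree of coded sequences that avoid their ranges. A good extension yields a branch of this tree (Section~\ref{sec:trees}).
\item When $B\Sigma_2$ holds and $I\Sigma_2$ fails, a countable model has many automorphisms (Section~\ref{sec:homogeneity}), and for a suitable family the tree has no definable branch (Section~\ref{sec:selector}).
\item A tree with no definable branch in a countable model has no branch at all in some elementarily equivalent model of cardinality $\aleph_1$. This is a construction in the style of Shelah (Section~\ref{sec:killing}).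
\end{enumerate}

\section{Coding and standard facts}\label{sec:facts}

A \emph{$\Sigma_n$ set} in a model is a set defined by a $\Sigma_n$ formula with parameters, and likewise for $\Pi_n$; a set or formula is $\Delta_n$ if it is equivalent both to a $\Sigma_n$ and to a $\Pi_n$ one. ``Definable'' means definable with parameters by a formula of any complexity, unless the parameters are specified.

The Cantor pairing bijection $\langle x,y\rangle=\frac12(x+y)(x+y+1)+y$ is strictly increasing in each argument and satisfies $x,y\le\langle x,y\rangle$. We write $q=\langle (q)_0,(q)_1\rangle$ and $\langle x_1,\dots,x_{k+1}\rangle=\langle\langle x_1,\dots,x_k\rangle,x_{k+1}\rangle$. Pairing contracts blocks of like quantifiers, so over $I\Delta_0$ a $\Sigma_1$ formula can be written $\exists z\,\theta$ and a $\Sigma_2$ formula $\exists y\forall z\,\theta$ with $\theta\in\Delta_0$. In $I\Delta_0$, a nonempty $\Delta_0$ set has a least element, and a greatest one if it is bounded.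

The $\Delta_0$ formula $r\in\tau$ says that the $r$-th binary digit of $\tau$ is $1$. A set is \emph{coded} if it is $\{r:r\in\tau\}$ for some $\tau$ in the model, and we identify it with $\tau$. A \emph{sequence} is a function $f$ with domain $[0,y)$ and coded graph; its \emph{length} is $|f|=y$, and we identify it with its code $\langle y,\sum_{c<y}2^{\langle c,f(c)\rangle}\rangle$. Each sequence has exactly one code, the code exceeds all values and is at least the length, and the codes of sequences of length $y$ with values $\le a$ are below $\langle y,2^{\langle y,a\rangle}\rangle$. The restriction of $f$ to $[0,y')$ is $f{\upharpoonright}y'$; its code is at most that of $f$. The operations $|f|$, $f(c)$, $f{\upharpoonright}y'$ have $\Delta_0$ graphs and get the value $0$ where they make no sense. We write $f\sqsubseteq g$ if $f,g$ are sequences, $|f|\le|g|$ and $f=g{\upharpoonright}|f|$, and $f\sqsubset g$ if moreover $f\ne g$. Two sequences with a common $\sqsubseteq$-upper bound are $\sqsubseteq$-comparable, being restrictions of one function.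

The following facts can be found in \cite[Ch.~I]{HP}. Facts (F1)--(F6) are provable in $I\Sigma_1$.
\begin{enumerate}
\item[(F1)] The functions $k\mapsto2^k$ and $k\mapsto 2_k$, where $2_0=1$ and $2_{k+1}=2^{2_k}$, are total with $\Delta_1$ graphs.
\item[(F2)] Every nonempty $\Sigma_1$ or $\Pi_1$ set has a least element.
\item[(F3)] Every bounded $\Sigma_1$ or $\Pi_1$ set is coded.
\item[(F4)] $B\Sigma_1$ holds; hence $\Sigma_1$, $\Pi_1$ and $\Delta_1$ are closed under bounded quantification.
\item[(F5)] Pigeonhole principle: there is no coded injection $[0,a]\to[0,a)$. Hence no coded partial map from $[0,a)$ to $[0,a]$ is onto, since otherwise the least preimage would give such an injection.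
\item[(F6)] Strong $\Sigma_1$-collection: for $\theta\in\Delta_0$ and every $m$ there is $B$ with $\forall r<m\,(\exists z\,\theta(r,z)\to\exists z\le B\,\theta(r,z))$. (Code $\{r<m:\exists z\,\theta\}$ by $\sigma$ and apply $B\Sigma_1$ to $\forall r<m\,\exists z\,(r\in\sigma\to\theta)$.)
\item[(F7)] $B\Sigma_2$ proves that $\Sigma_2$ and $\Pi_2$ are closed under bounded quantification. So formulas built from $\Sigma_1$ formulas by Boolean operations and bounded quantifiers are $\Delta_2$ over $B\Sigma_2$.
\item[(F8)] There is a universal $\Sigma_1$ formula $\Theta(p,x,s)=\exists z\,\Theta_0(p,x,s,z)$, with $\Theta_0\in\Delta_0$: for each $\Sigma_1$ formula $\theta(q,x,s)$ without further parameters there is an \emph{index} $k\in\mathbb N$ with $I\Sigma_1\vdash\theta(q,x,s)\leftrightarrow\Theta(\langle k,q\rangle,x,s)$.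
\end{enumerate}
By (i), all of (F1)--(F8) are available in models of $B\Sigma_2$.

\section{What an end extension sees}\label{sec:extensions}

\begin{lemma}\label{lem:basic}
Let $K\models I\Delta_0$ be a proper end extension of $N$, and let $D\in K\setminus N$.
\begin{enumerate}
\item[(a)] $\Delta_0$ formulas with parameters in $N$ have the same truth value in $N$ and in $K$, and $N\models I\Delta_0$.
\item[(b)] If $K$ is a good extension and $\theta(z)\in\Delta_0$ has parameters in $N$, then $N\models\forall z\,\theta(z)$ if and only if $K\models\forall z<D\,\theta(z)$.
\item[(c)] If $N\models I\Sigma_1$, $m\in N$, and $P(r)\in\Delta_0$ has parameters in $K$, then $\{r<m:K\models P(r)\}$ is coded in $N$.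
\end{enumerate}
\end{lemma}

\begin{proof}
(a) As $K$ is linearly ordered, $N$ is an initial segment of $K$, so a quantifier with a bound in $N$ ranges over the same elements in both structures. This gives the first claim by induction on the formula. The axioms of $PA^-$ can be written as universal closures of $\Delta_0$ formulas (the subtraction axiom as $x<y\to\exists z\le y\,(x+z=y)$), so they pass from $K$ to $N$. A $\Delta_0$ set with an element in $N$ has a least element in $K$, and it lies in $N$; hence $N\models I\Delta_0$.

(b) If $N\models\forall z\,\theta$, then $\exists z\,\neg\theta$ fails in $N$, so it fails in $K$ by $\Sigma_1$-elementarity. Conversely, every $z\in N$ is below $D$, so $K\models\forall z<D\,\theta$ gives $N\models\theta(z)$ by (a).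

(c) Let $e=2^m\in N$. The $\Delta_0$ set of all $\tau<e$ with $\forall r<m\,(r\in\tau\to P(r))$ contains $0$, so it has a greatest element $\tau$ in $K$, and $\tau\in N$ because $\tau<e$. Suppose $r<m$, $K\models P(r)$ and $r\notin\tau$. In $N$, the number $\tau+2^r$ codes $\tau\cup\{r\}\subseteq[0,m)$, so it is below $e$; by (a) it codes the same set in $K$, so it belongs to the $\Delta_0$ set above and exceeds $\tau$, a contradiction. Hence $\tau$ codes $\{r<m:K\models P(r)\}$.
\end{proof}

\begin{lemma}\label{lem:collection}
If $N$ has a good extension $K$, then $N\models B\Sigma_2$.
\end{lemma}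

\begin{proof}
By Lemma~\ref{lem:basic}(a), $N\models I\Delta_0$. Collection for $\exists y'\,\psi(x,y,y')$ with $\psi\in\Pi_1$ follows from collection for $\Pi_1$ formulas: replace $y,y'$ by the single variable $\langle y,y'\rangle$, which bounds both. So let $N\models\forall x<a\,\exists y\,\forall z\,\theta(x,y,z)$ with $\theta\in\Delta_0$. Fix $D\in K\setminus N$ and let $\beta(b)$ be the $\Delta_0$ formula $\forall x<a\,\exists y<b\,\forall z<D\,\theta(x,y,z)$. By Lemma~\ref{lem:basic}(b), every $b\in K\setminus N$ satisfies $\beta$ in $K$. Let $b_0$ be least with $K\models\beta(b_0)$. Then $b_0\in N$, for otherwise $b_0-1$ would lie in $K\setminus N$ and satisfy $\beta$. For each $x<a$ there is $y<b_0$ with $K\models\forall z<D\,\theta(x,y,z)$, and $N\models\forall z\,\theta(x,y,z)$ by Lemma~\ref{lem:basic}(b). So $b_0$ is the required bound.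
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:theories} from Theorem~\ref{thm:main}]
If $T\vdash I\Sigma_2$, every model of $T$ has a good extension by (ii). Conversely, suppose that every model of $T$ has a good extension and $T\nvdash I\Sigma_2$. By the completeness and L\"owenheim--Skolem theorems there is a countable $M\models T$ with $M\not\models I\Sigma_2$. By Lemma~\ref{lem:collection}, $M\models B\Sigma_2$. Theorem~\ref{thm:main} gives $N\succ M$ without a good extension, and $N\models T$, a contradiction.
\end{proof}

\section{Avoidance trees}\label{sec:trees}

To prove Theorem~\ref{thm:main} we need a consequence of a good extension that is not first-order, since every first-order property of $M$ passes to $N$. The simplest such consequence concerns two disjoint $\Sigma_2$ sets.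

\subsection{Two disjoint $\Sigma_2$ sets}

Say that $S$ \emph{separates} $Z_1$ from $Z_0$ if $Z_1\subseteq S$ and $Z_0\cap S=\emptyset$. On a bounded interval, collection alone provides a coded separator.

\begin{lemma}\label{lem:separation}
Let $N\models B\Sigma_2$ and let $Z_0,Z_1\subseteq[0,B)$ be disjoint $\Sigma_2$ sets. Then some $\sigma<2^B$ separates $Z_1$ from $Z_0$.
\end{lemma}

\begin{proof}
Let $Z_\epsilon=\{c<B:\exists y\,\rho_\epsilon(c,y)\}$ with $\rho_\epsilon\in\Pi_1$. If no $\sigma<2^B$ separates, then for each $\sigma<2^B$ there are $y$ and $c<B$ with
\[
(\rho_1(c,y)\wedge c\notin\sigma)\ \vee\ (\rho_0(c,y)\wedge c\in\sigma).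
\]
By $B\Sigma_2$ the witnesses $y$ can be taken below a common bound $Y$. The bounded set $\{c<B:\exists y\le Y\,\rho_1(c,y)\}$ is $\Pi_1$ by (F4) and has a code $\sigma<2^B$ by (F3). For this $\sigma$ the first disjunct is impossible with $y\le Y$, and the second gives $c\in Z_0\cap Z_1$. This is a contradiction.
\end{proof}

For unbounded $Z_0,Z_1$ the lemma gives a separator $\sigma_B$ on each $[0,B)$, but nothing makes the $\sigma_B$ agree with one another. A good extension does.

\begin{example}\label{ex:two}
Let $K$ be a good extension of $N$, let $D\in K\setminus N$, and let $Z_\epsilon=\{c:\exists y\forall z\,\theta_\epsilon(c,y,z)\}$ for $\epsilon=0,1$ be disjoint $\Sigma_2$ subsets of $N$. Say that $y\in K$ \emph{survives} for $Z_\epsilon$ at $c$ if $K\models\forall z<D\,\theta_\epsilon(c,y,z)$. By Lemma~\ref{lem:basic}(b), an element $y\in N$ survives exactly when it is a true witness in $N$; elements of $K\setminus N$ may survive by accident, but they come after all elements of $N$. Let $S$ be the set of $c\in N$ for which some $y<D$ survives for $Z_1$ while no $y'\le y$ survives for $Z_0$. If $c\in Z_1$ with witness $y\in N$, then $y$ survives, and no $y'\le y$ survives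 for $Z_0$, because $y'\in N$ and $c\notin Z_0$; so $c\in S$. If $c\in Z_0$ with witness $y_0\in N$ and $c\in S$ via $y$, then $y<y_0$, so $y\in N$ and $c\in Z_1$, which is impossible. Thus $S$ separates $Z_1$ from $Z_0$. Moreover $S$ is defined in $K$ by a $\Delta_0$ formula, so every $S\cap[0,B)$ with $B\in N$ is coded in $N$ by Lemma~\ref{lem:basic}(c).
\end{example}

The existence of one set $S\subseteq N$ that separates and has all bounded parts coded is not asserted by any first-order statement about $N$ that we have at hand; it says that the tree of coded separators has a branch. This is the kind of property we want to destroy.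

\subsection{The general tree}

Read the two sets as a rule which, for each $c$, forbids at most one of the two values $0,1$: membership in $Z_u$ forbids the value $u$. A separator then amounts to a choice of a permitted value for every $c$. We now allow $a+1$ values, of which at most $a$ are forbidden; Section~\ref{sec:selector} shows what is gained by a large nonstandard $a$.

\begin{definition}\label{def:tree}
Let $N\models I\Sigma_1$ and $a\in N$. Let $\eta(n,c,u)=\exists y\forall z\,\eta_0(n,c,u,y,z)$, with $\eta_0\in\Delta_0$ and parameters in $N$, be \emph{functional}: for all $n,c$, at most one $u$ satisfies $\eta(n,c,u)$. Put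
\[
E_c=\{u\le a:\exists n<a\ \eta(n,c,u)\}.
\]
A \emph{selector} is a function $U:N\to[0,a]$ with $U(c)\notin E_c$ for all $c$. The \emph{avoidance tree} $\mathcal T$ of $(\eta,a)$ is the set of sequences $t\in N$ with $t(c)\le a$ and $t(c)\notin E_c$ for all $c<|t|$. More generally, let $\mathcal T$ be any set of sequences in $N$ closed under restriction. A \emph{branch} of $\mathcal T$ is a family $(t_y)_{y\in N}$ with $t_y\in\mathcal T$, $|t_y|=y$, and $t_{y'}=t_y{\upharpoonright}y'$ for $y'\le y$. It is \emph{definable} if the set $\{t_y:y\in N\}$ is definable in $N$.
\end{definition}

A branch of the avoidance tree is the same thing as a selector all of whose restrictions are coded: $U(c)=t_{c+1}(c)$. For $a=1$ we recover the two sets $Z_u=\{c:\eta(0,c,u)\}$.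

\begin{proposition}\label{prop:branch}
If $N$ has a good extension $K$, then every avoidance tree in $N$ has a branch.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:collection} and (i), $N\models I\Sigma_1$. Let $\mathcal T$ be the avoidance tree of $(\eta,a)$ and fix $D\in K\setminus N$. As in Example~\ref{ex:two}, we let $K$ guess the value of $\eta(n,c,\cdot)$ from the first surviving witness. Let $P(c,n,u)$ say: there is a least $q<D$ with $\forall z<D\,\eta_0(n,c,(q)_0,(q)_1,z)$, and $u=(q)_0$ for this $q$. The formula $P$ is $\Delta_0$, and for given $c,n$ at most one $u$ satisfies it in $K$.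

\emph{The guess is right whenever there is a true value.} Let $N\models\eta(n,c,u)$. By (F2) there is a least $q_0\in N$ with $N\models\forall z\,\eta_0(n,c,(q_0)_0,(q_0)_1,z)$. Then $N\models\eta(n,c,(q_0)_0)$, so $(q_0)_0=u$ since $\eta$ is functional. By Lemma~\ref{lem:basic}(b), applied to each $q\le q_0$, the element $q_0$ is also the least $q<D$ with $K\models\forall z<D\,\eta_0(n,c,(q)_0,(q)_1,z)$. Hence $K\models P(c,n,u)$.

\emph{Avoiding all guesses.} For $y\in N$, Lemma~\ref{lem:basic}(c) gives a code $\rho_y\in N$ for
\[
\{\langle c,n,u\rangle:c<y,\ n<a,\ u\le a,\ K\models P(c,n,u)\}.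
\]
For each $c<y$ this yields a coded partial map $n\mapsto u$ from $[0,a)$ to $[0,a]$, which is not onto by (F5). Let $U(c)$ be the least $u\le a$ outside its range. The range depends only on the truth of $P$ in $K$, so $U(c)$ does not depend on $y$, and it contains $E_c$ by the previous paragraph, so $U(c)\notin E_c$. The graph of $U{\upharpoonright}[0,y)$ is a bounded set which is $\Delta_0$-definable in $N$ from $\rho_y,y,a$, so it is coded by (F3). The codes $t_y$ of the functions $U{\upharpoonright}[0,y)$ form a branch.
\end{proof}

The next proposition explains the shape of the rest of the proof: where an avoidance tree can fail to have a branch, and where it cannot.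

\begin{proposition}\label{prop:shape}
Let $N\models B\Sigma_2$ and let $\mathcal T$ be the avoidance tree of $(\eta,a)$.
\begin{enumerate}
\item[(a)] $\mathcal T$ has elements of every length; in particular $E_c\ne[0,a]$ for all $c$.
\item[(b)] If $N$ is countable, $\mathcal T$ has a branch.
\item[(c)] If $N\models I\Sigma_2$, $\mathcal T$ has a definable branch.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Suppose no element has length $b$. Then each of the boundedly many sequences $t$ of length $b$ with values $\le a$ has $y$, $c<b$, $n<a$ with $\forall z\,\eta_0(n,c,t(c),y,z)$. By $B\Sigma_2$ the $y$ can be taken $\le Y$. The set of $\langle c,n,u\rangle$ with $c<b$, $n<a$, $u\le a$, $\exists y\le Y\,\forall z\,\eta_0(n,c,u,y,z)$ is coded by (F4) and (F3). By (F5), for each $c<b$ there is a least $u=t(c)\le a$ occurring in no triple $\langle c,n,u\rangle$ of this set, and this sequence $t$ has no $y\le Y$, $c$, $n$ as above.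

(b) Call $t\in\mathcal T$ \emph{extendible} if it has extensions in $\mathcal T$ of every length $\ge|t|$. The empty sequence is extendible by (a). Let $t$ be extendible and $b\ge|t|$, and suppose no $t'\sqsupseteq t$ of length $b$ is extendible. Then each $t'\sqsupseteq t$ of length $b$ with values $\le a$ has some $b'\ge b$ such that no extension of $t'$ of length $b'$ is in $\mathcal T$. This condition is $\Sigma_2$ by (F7), so the $b'$ can be taken below a bound $Y\ge b$. But an extension $t''\in\mathcal T$ of $t$ of length $Y$ contradicts this for $t'=t''{\upharpoonright}b$. So we can choose extendible $t_0\sqsubseteq t_1\sqsubseteq\cdots$ whose lengths run through an $\omega$-sequence cofinal in $N$, and their restrictions form a branch.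

(c) In $I\Sigma_2$ every $\Sigma_2$ set $Z\subseteq[0,m)$ is coded: the formula $\exists\tau\,(v\le\tau<2^m\wedge\forall r<m\,(r\in\tau\to r\in Z))$ is $\Sigma_2$ by (F7), true for $v=0$ and false for $v=2^m$, so there is a greatest $\tau<2^m$ with $\tau\subseteq Z$, and it codes $Z$ as in Lemma~\ref{lem:basic}(c). Hence $\{\langle c,u\rangle:c<b,\ u\in E_c\}$ is coded for each $b$, and by (a) the function $U(c)=\min([0,a]\setminus E_c)$ is a definable selector with coded restrictions.
\end{proof}

By (a), no level of the tree is empty, so a branch can only fail to exist for a global reason. By (b), this cannot happen in a countable model, which is why Theorem~\ref{thm:main} passes to cardinality $\aleph_1$. A definable branch passes to every elementary extension, so we must first find a tree without one, and by (c) this is where $\neg I\Sigma_2$ must be used.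

\section{Homogeneity when $\Sigma_2$-induction fails}\label{sec:homogeneity}

In this section and the next, $M\models B\Sigma_2+\neg I\Sigma_2$. To show that an object is not definable by a formula of \emph{any} complexity, we move it by an automorphism. In a countable structure automorphisms come from a back-and-forth argument, and this needs an equivalence relation on tuples that preserves atomic formulas and has the extension property: if $x\sim x'$, every $y$ has a match $y'$ with $\langle x,y\rangle\sim\langle x',y'\rangle$. We shall find such a relation that involves only $\Sigma_1$ formulas. The reason is that the failure of $I\Sigma_2$ gives a bounded initial segment $I$ and a $\Delta_2$ map $w$ from $I$ cofinally into $M$; a formula that may consult the values of $w$ can replace unbounded searches by searches below some $w(j)$.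

\subsection{The cut}

\begin{lemma}\label{lem:cut}
There are a set $I\subseteq M$, a function $w:I\to M$, an element $d\in M$, and a $\Delta_2$ formula $\mathrm{Wit}(i,s)$ with the only parameter $d$, such that:
\begin{enumerate}
\item[(a)] $I$ is a proper initial segment of $M$ that contains $\mathbb N$ and is closed under $+$, $\cdot$, pairing and $v\mapsto2^v$;
\item[(b)] $w$ is nondecreasing and unbounded in $M$;
\item[(c)] for $i\in I$ the function $w{\upharpoonright}[0,i]$ has a code $s_i\in M$, and $\mathrm{Wit}(i,s)$ holds if and only if $i\in I$ and $s=s_i$;
\item[(d)] for every $b\in M$ there is $i\in I$ such that $s_{i'}\le b$ implies $i'<i$.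
\end{enumerate}
\end{lemma}

\begin{proof}
Since $M\models PA^-$, induction fails for some $\varphi(v)=\exists y\forall z\,\varphi_0(v,y,z,d)$ with $\varphi_0\in\Delta_0$, where $d$ codes all parameters: $\varphi(0)$ and $\forall v\,(\varphi(v)\to\varphi(v+1))$ hold, and $\forall v\,\varphi(v)$ fails. The set $I_0=\{v:\forall v'\le v\,\varphi(v')\}$ is a proper initial segment containing $0$ and closed under successor. Let $R_0(v,b)$ be $\forall v'\le v\,\exists y\le b\,\forall z\,\varphi_0(v',y,z,d)$, which is $\Pi_1$ by (F4). By $B\Sigma_2$, $v\in I_0$ if and only if $\exists b\,R_0(v,b)$.

(a) To gain closure under exponentiation we pull $I_0$ back along an iterated logarithm. Let $\ell(v)$ be the least $k$ with $v\le2_k$; by (F1), $\ell$ is total with $\Delta_1$ graph. Let $R(v,b)$ be the $\Pi_1$ relation $R_0(\ell(v),b)$ and put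
\[
I=\{v:\ell(v)\in I_0\}=\{v:\exists b\,R(v,b)\}.
\]
The function $\ell$ is nondecreasing, $\ell(0)=0$, and $\ell(2^v)\le\ell(v)+1$ because $v\le2_k$ implies $2^v\le2_{k+1}$. So $I$ is an initial segment containing $0$ and closed under $v\mapsto2^v$. From $v+1\le2^v$, $2v\le2^v$ and $v^2\le2^{2v}$ it follows that $I$ is closed under successor, $+$, $\cdot$ and pairing, and contains $\mathbb N$. If $a'\notin I_0$, then $\ell(2_{a'})=a'$, so $2_{a'}\notin I$ and $I$ is proper.

(b) If $R(v,b)$, $v'\le v$ and $b'\ge b$, then $R(v',b')$. For $v\in I$ let $w(v)$ be the least $b$ with $R(v,b)$, which exists by (F2); $w$ is nondecreasing. If $w(v)\le b$ for all $v\in I$, then $I=\{v:R(v,b)\}$, and its complement is a nonempty $\Sigma_1$ set with a least element $m$. Then $m\ne0$ and $m-1\in I$, contradicting closure under successor.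

(c) Let $i\in I$. The bounded $\Sigma_1$ set $\{\langle v,y\rangle:v\le i,\ y<w(i),\ \neg R(v,y)\}$ has a code $\tau$ by (F3). For $v\le i$, $w(v)$ is the least $y\le w(i)$ with $\langle v,y\rangle\notin\tau$, so the graph of $w{\upharpoonright}[0,i]$ is a bounded $\Delta_0$ set and is coded. Let $\mathrm{Wit}(i,s)$ say that $s$ is a sequence of length $i+1$ and $\forall v\le i\,[R(v,s(v))\wedge\forall y<s(v)\,\neg R(v,y)]$. It is $\Delta_2$ by (F7), and it says that $i\in I$ and $s(v)=w(v)$ for all $v\le i$.

(d) Choose $i\in I$ with $w(i)>b$. If $i'\ge i$, then $s_{i'}\ge w(i')\ge w(i)>b$.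
\end{proof}

We fix $I,w,d,\mathrm{Wit}$ as in the lemma and \emph{an element $a\in M\setminus I$}; it is above all of $I$. Note that $s_{i'}=s_i{\upharpoonright}(i'+1)$ for $i'\le i\in I$.

\subsection{Types}

The \emph{type} of $x\in M$ is
\[
\mathrm{tp}(x)=\{\langle i,p\rangle:p<i\in I,\ \Theta(p,x,s_i)\},
\]
and $x\sim x'$ means $\mathrm{tp}(x)=\mathrm{tp}(x')$. By (F8), an index $p$ codes a $\Sigma_1$ formula together with a parameter. So the type records what $\Sigma_1$ formulas say about $x$ when they are given a parameter from $I$ and an initial piece of $w$.

\begin{lemma}[Transfer]\label{lem:transfer}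
Let $x\sim x'$, let $\theta(q,x,s)$ be a $\Sigma_1$ formula without further parameters, and let $q,i\in I$. Then $\theta(q,x,s_i)\leftrightarrow\theta(q,x',s_i)$.
\end{lemma}

\begin{proof}
Let $k\in\mathbb N$ be an index of the $\Sigma_1$ formula $\theta((r)_0,x,s{\upharpoonright}((r)_1+1))$ in the variables $r,x,s$. Let $p=\langle k,\langle q,i\rangle\rangle$ and $j=p+1$; both are in $I$, and $j>i$. Then $\langle j,p\rangle\in\mathrm{tp}(x)$ if and only if $\theta(q,x,s_j{\upharpoonright}(i+1))$, that is, $\theta(q,x,s_i)$; the same holds for $x'$.
\end{proof}

For example, the formula $x=q$ shows that an element of $I$ is equivalent only to itself, and the formula $x=s$ shows the same for each $s_i$.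

A type is a subset of $I$. To reason about it inside $M$ we need a coded set that agrees with it on $I$; what the code does above $I$ will not matter. For $\sigma\in M$ and $i\in I$, say that $x$ \emph{fits $\sigma$ up to $i$} if
\[
\Theta(p,x,s_{i'})\leftrightarrow\langle i',p\rangle\in\sigma\qquad\text{for all }p<i'\le i,
\]
and that $\sigma$ \emph{represents} $x$ if $x$ fits $\sigma$ up to every $i\in I$. Two elements represented by the same $\sigma$ are equivalent. Put $\sigma|i=\sigma\cap\{\langle i',p\rangle:p<i'\le i\}$. Then $x$ fits $\sigma$ up to $i$ if and only if it fits $\sigma|i$ up to $i$, and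
\[
\sigma|i<2^{\langle i,i\rangle}\in I\qquad\text{for }i\in I.
\]
This is the purpose of the closure of $I$ under exponentiation: a piece of a type is itself an admissible parameter in Lemma~\ref{lem:transfer}.

\begin{lemma}\label{lem:represent}
Every $x\in M$ is represented by some $\sigma\in M$.
\end{lemma}

\begin{proof}
Let $Z_1=\{\langle i,p\rangle:p<i\le a,\ \exists s\,(\mathrm{Wit}(i,s)\wedge\Theta(p,x,s))\}$, and define $Z_0$ in the same way with $\neg\Theta$ in place of $\Theta$. These are bounded $\Sigma_2$ sets, and they are disjoint because $s$ is determined by $i$. Every $\langle i,p\rangle$ with $p<i\in I$ lies in one of them, since $i\le a$. So a separator $\sigma$ given by Lemma~\ref{lem:separation} represents $x$.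
\end{proof}

Collection gives a compactness principle for types realized in a bounded interval.

\begin{lemma}[Compactness]\label{lem:compact}
Let $\sigma,g,b\in M$ and let $Y\subseteq M$ be a $\Delta_1$ set. Suppose that for each $i\in I$ there is $y\le b$ in $Y$ such that $\langle g,y\rangle$ fits $\sigma$ up to $i$. Then there is $y\le b$ in $Y$ such that $\sigma$ represents $\langle g,y\rangle$.
\end{lemma}

\begin{proof}
Otherwise, for every $y\le b$ there is $s$ with
\[
y\notin Y\ \vee\ \exists i'\le s\,\exists p<i'\,\big[\mathrm{Wit}(i',s)\wedge\neg\big(\Theta(p,\langle g,y\rangle,s)\leftrightarrow\langle i',p\rangle\in\sigma\big)\big].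
\]
This formula is $\Delta_2$ by (F7), so $B\Sigma_2$ bounds the $s$ by some $b'$. Take $i\in I$ from Lemma~\ref{lem:cut}(d) for $b'$. Then for every $y\le b$ in $Y$ the pair $\langle g,y\rangle$ fails to fit $\sigma$ at some level $i'<i$, against the hypothesis for $i$.
\end{proof}

\subsection{Automorphisms}

For the extension property we want to transfer from $x$ to $x'$ the statement ``some $y''\le b$ makes $\langle x,y''\rangle$ fit $\sigma$ up to $i$''. It contains $\Theta$ both positively and negatively, so Lemma~\ref{lem:transfer} does not apply to it directly, and the bound $b$ need not be in $I$. Both problems are solved by $w$: we take $b=w(i_0)$, and we stop the search for witnesses of $\Theta$ at a large enough $w(j)$.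

\begin{lemma}[Extension]\label{lem:extend}
If $x\sim x'$ and $y\in M$, there is $y'\in M$ with $\langle x,y\rangle\sim\langle x',y'\rangle$.
\end{lemma}

\begin{proof}
Choose $i_0\in I$ with $y\le w(i_0)$, and let $\sigma$ represent $\langle x,y\rangle$. By Lemma~\ref{lem:compact} with $g=x'$, $b=w(i_0)$, $Y=M$, it suffices to find for each $i\in I$ some $y''\le w(i_0)$ such that $\langle x',y''\rangle$ fits $\sigma$ up to $i$; then $\sigma$ represents some $\langle x',y'\rangle$ as well as $\langle x,y\rangle$. Fitting up to $i$ implies fitting up to smaller levels, so we may assume $i\ge i_0$.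

By (F6), applied once for $x$ and once for $x'$, there is $B$ such that for $x^*\in\{x,x'\}$, $y''\le w(i_0)$ and $p<i'\le i$: if $\Theta(p,\langle x^*,y''\rangle,s_i{\upharpoonright}(i'+1))$ holds, it has a witness $z\le B$. Choose $j\in I$ with $j\ge i$ and $w(j)\ge B$. Put $\tau=\sigma|i$ and $q=\langle i_0,i,j,\tau\rangle\in I$, and consider the statement
\[
\exists y''\le s(i_0)\ \forall i'\le i\ \forall p<i'\ \big[\exists z\le s(j)\,\Theta_0(p,\langle x^*,y''\rangle,s{\upharpoonright}(i'+1),z)\leftrightarrow\langle i',p\rangle\in\tau\big].
\]
All quantifiers are bounded and the coding operations have $\Delta_0$ graphs, so by (F4) this is equivalent to a $\Sigma_1$ formula $\theta(q,x^*,s)$ without further parameters. For $s=s_j$ we have $s(i_0)=w(i_0)$, $s(j)=w(j)\ge B$ and $s{\upharpoonright}(i'+1)=s_{i'}$. By the choice of $B$, for $x^*\in\{x,x'\}$ the statement $\theta(q,x^*,s_j)$ says exactly that some $y''\le w(i_0)$ makes $\langle x^*,y''\rangle$ fit $\sigma$ up to $i$. It is true for $x^*=x$, with $y''=y$, and so for $x^*=x'$ by Lemma~\ref{lem:transfer}.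
\end{proof}

\begin{proposition}\label{prop:auto}
Let $M$ be countable. If $\langle e,u\rangle\sim\langle e,u'\rangle$, there is an automorphism $\pi$ of $M$ with $\pi(e)=e$ and $\pi(u)=u'$.
\end{proposition}

\begin{proof}
Let $x=\langle e,u\rangle$, $x'=\langle e,u'\rangle$ and $M=\{m_1,m_2,\dots\}$. We choose $y_k,y'_k$ with $\langle x,y_1,\dots,y_k\rangle\sim\langle x',y'_1,\dots,y'_k\rangle$ for all $k\in\mathbb N$. For $k=2l-1$ put $y_k=m_l$ and take $y'_k$ from Lemma~\ref{lem:extend}; for $k=2l$ put $y'_k=m_l$ and take $y_k$ from the same lemma, using that $\sim$ is symmetric. Both $(y_k)$ and $(y'_k)$ enumerate $M$. A statement such as $y_k=y_l$, $y_k<y_l$, $y_k+y_l=y_m$, $y_k\cdot y_l=y_m$, $y_k=0$, $y_k=1$ or $y_k=x$ is expressed by a $\Sigma_1$ formula without parameters in the code of a long enough tuple, so by Lemma~\ref{lem:transfer} it holds if and only if the primed statement holds. Hence $\pi(y_k)=y'_k$ is a well-defined automorphism with $\pi(x)=x'$. Pairing is definable without parameters, so $\langle\pi(e),\pi(u)\rangle=\langle e,u'\rangle$.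
\end{proof}

\section{A tree without definable branches}\label{sec:selector}

We keep $M,I,d,a$. We look for a functional $\Sigma_2$ formula $\eta$ such that $E_c$ contains every element of $[0,a]$ that is definable from $c$. If $u$ is definable from $c$, no automorphism fixing $c$ moves it, so $u$ is the only element with its type over $c$; by compactness, a bounded piece of the type already singles it out in $[0,a]$; and this piece has a code in $I$, hence below $a$. So we let $n$ range over pieces of types.

Say that $n$ \emph{names $u$ over $c$} if $n=\langle i,\tau\rangle$ with $i\in I$, and $u$ is the unique element of $[0,a]$ such that $\langle c,u\rangle$ fits $\tau$ up to $i$. To see the complexity, let $\mathrm{Fit}(i,\tau,x,s)$ be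
\[
\forall i'\le i\ \forall p<i'\ \big(\Theta(p,x,s{\upharpoonright}(i'+1))\leftrightarrow\langle i',p\rangle\in\tau\big).
\]
For $i\in I$, $\mathrm{Fit}(i,\tau,x,s_i)$ says that $x$ fits $\tau$ up to $i$. So $n$ names $u$ over $c$ if and only if
\begin{multline*}
\exists s\,\exists i,\tau\le n\,\big[n=\langle i,\tau\rangle\wedge\mathrm{Wit}(i,s)\wedge u\le a\wedge\mathrm{Fit}(i,\tau,\langle c,u\rangle,s)\\
\wedge\forall u'\le a\,\big(u'\ne u\to\neg\mathrm{Fit}(i,\tau,\langle c,u'\rangle,s)\big)\big].
\end{multline*}
The part after $\exists s$ is $\Delta_2$ by (F7). Hence there is a formula $\eta(n,c,u)=\exists y\forall z\,\eta_0(n,c,u,y,z)$, with $\eta_0\in\Delta_0$ and parameters $d,a$, which holds in $M$ exactly when $n$ names $u$ over $c$. It is functional, since a name names at most one element. From now on $E_c$ and $\mathcal T$ are those of Definition~\ref{def:tree} for this $(\eta,a)$: $E_c$ is the set of $u\le a$ with a name below $a$ over $c$.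

\begin{proposition}\label{prop:moved}
Let $M$ be countable, $e\in M$, $u\le a$ and $u\notin E_e$. Then some automorphism of $M$ fixes $e$ and moves $u$.
\end{proposition}

\begin{proof}
Let $\sigma$ represent $\langle e,u\rangle$ and let $i\in I$. Then $n=\langle i,\sigma|i\rangle\in I$, so $n<a$, and $n$ does not name $u$ over $e$ because $u\notin E_e$. Since $\langle e,u\rangle$ fits $\sigma|i$ up to $i$, only uniqueness can fail: some $u'\le a$ with $u'\ne u$ makes $\langle e,u'\rangle$ fit $\sigma|i$, hence $\sigma$, up to $i$. By Lemma~\ref{lem:compact} with $g=e$, $b=a$, $Y=M\setminus\{u\}$, there is $u'\ne u$ such that $\sigma$ represents $\langle e,u'\rangle$. So $\langle e,u\rangle\sim\langle e,u'\rangle$, and Proposition~\ref{prop:auto} applies.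
\end{proof}

\begin{corollary}\label{cor:nodef}
Let $M\models B\Sigma_2+\neg I\Sigma_2$ be countable. There is no definable selector for $(\eta,a)$, and $\mathcal T$ has no definable branch.
\end{corollary}

\begin{proof}
Let $U$ be a selector whose graph is defined by $\psi(c,u,e)$, where $e$ codes all parameters. We evaluate $U$ at its own parameter: $u=U(e)\notin E_e$. An automorphism $\pi$ from Proposition~\ref{prop:moved} takes $\psi(e,u,e)$ to $\psi(e,\pi(u),e)$ with $\pi(u)\ne u$, so $U$ is not a function. A definable branch would give the definable selector $U(c)=t_{c+1}(c)$.
\end{proof}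

\begin{remark}
The hypothesis $a\notin I$ is what puts all the needed names below $a$. For a standard $a$, as in Example~\ref{ex:two}, a definable selector always exists: by Proposition~\ref{prop:shape}(a), $U(c)=\min([0,a]\setminus E_c)$ is well defined, the minimum being taken in a finite set. For $a\notin I$ this minimum need not exist. For $c=\langle d,a\rangle$ the set $[0,a]\setminus E_c$ is nonempty and definable from $c$; a least element would be definable from $c$, contrary to Proposition~\ref{prop:moved}.
\end{remark}

\section{From no definable branch to no branch}\label{sec:killing}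

\begin{theorem}\label{thm:kill}
Let $L\supseteq L_A$ be countable, let $\mathfrak M$ be a countable $L$-structure with $\mathfrak M\models I\Sigma_1$, and let $\mathcal T$ be a set of sequences in $\mathfrak M$ that is $L$-definable without parameters and closed under restriction. If $\mathcal T$ has no definable branch in $\mathfrak M$, then there is $\mathfrak N\equiv\mathfrak M$ of cardinality $\aleph_1$ in which $\mathcal T$ has no branch.
\end{theorem}

Here $I\Sigma_1$ serves only to make the coding of sequences work and to make $<$ a linear order without last element. In a model $N$ of $\mathrm{Th}(\mathfrak M)$, $\mathcal T^N$ is the set defined by the same formula. The hypothesis is first-order: for each formula $\beta(t,\bar z)$, one sentence says that for no $\bar z$ is $\beta(\cdot,\bar z)$ a $\sqsubseteq$-chain in $\mathcal T$ with an element of each length. So \emph{no model of $\mathrm{Th}(\mathfrak M)$ has a definable branch}.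

We shall force a model without branches. But a generic extension is not the real universe, and ``no branch'' is not a property that can be read off a theory. So we first isolate a certificate for the absence of branches that is almost first-order, and show that a \emph{countable} structure carrying it is enough. Throughout, $\exists^\infty v\,\varphi$ abbreviates $\forall u\,\exists v>u\,\varphi$: the solutions of $\varphi$ are cofinal.

\subsection{Certificates}

A \emph{certificate} is a two-sorted structure $\mathfrak A=(N,\omega;X,F,(k)_{k\in\omega})$ such that:
\begin{enumerate}
\item[(C1)] the first sort $N$ carries an $L$-structure with $N\equiv\mathfrak M$, and the second sort is $\omega$, with a constant for each $k\in\omega$;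
\item[(C2)] $X\subseteq N$ is cofinal;
\item[(C3)] $F\subseteq N\times\omega$ is the graph of a function on $T_X=\{t\in\mathcal T^N:|t|\in X\}$, and $F(t)\ne F(t')$ whenever $t\sqsubset t'$ are in $T_X$;
\item[(C4)] (regularity) for all formulas $\varphi(v,n)$ of the language of $\mathfrak A$, with parameters, where $v$ is of the first and $n$ of the second sort,
\[
\exists^\infty v\,\exists n\,\varphi(v,n)\ \to\ \exists n\,\exists^\infty v\,\varphi(v,n).
\]
\end{enumerate}
Everything here is first-order except that the constants exhaust the second sort. So an elementary extension of a certificate with no new elements in the second sort is a certificate. If $X$ is uncountable, then $\mathcal T^N$ has no branch: for a branch $(t_y)$ and $y<y'$ in $X$ we have $t_y\sqsubset t_{y'}$ in $T_X$, so $y\mapsto F(t_y)$ would inject $X$ into $\omega$. Condition (C4) says that $N$ does not look as if it had cofinality $\omega$, and it is what allows us to make $X$ uncountable while keeping the second sort.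

\begin{lemma}\label{lem:stretch}
If there is a countable certificate, then there is $\mathfrak N\equiv\mathfrak M$ of cardinality $\aleph_1$ in which $\mathcal T$ has no branch.
\end{lemma}

\begin{proof}
\emph{One step.} Let $\mathfrak B$ be a countable certificate. We find a countable elementary extension with the same second sort and an element of the first sort above all old ones. Let $c$ be a new constant and let $\Gamma$ be the elementary diagram of $\mathfrak B$ together with $c>b$ for all $b$ in the first sort. A sentence $\varphi(c)$ with parameters from $\mathfrak B$ is consistent with $\Gamma$ if and only if $\mathfrak B\models\exists^\infty v\,\varphi(v)$. Indeed, if this holds, every finite part of $\Gamma+\varphi(c)$ is satisfied in $\mathfrak B$ by a large enough solution of $\varphi$, and compactness applies; if it fails, $\mathfrak B\models\forall v>b\,\neg\varphi(v)$ for some $b$, and $\Gamma\vdash\neg\varphi(c)$.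

Recall the omitting types theorem: if $\Gamma$ is a consistent theory in a countable language, $\Phi(n)$ is a set of formulas, and for every $\varphi(n)$ consistent with $\Gamma$ there is $\chi\in\Phi$ such that $\varphi\wedge\neg\chi$ is consistent with $\Gamma$, then $\Gamma$ has a countable model in which no element satisfies all of $\Phi$. Take $\Phi=\{n\ne k:k\in\omega\}$. If $\varphi(c,n)$ is consistent with $\Gamma$, then $\mathfrak B\models\exists^\infty v\,\exists n\,\varphi(v,n)$. By (C4) and (C1), $\mathfrak B\models\exists^\infty v\,\varphi(v,k)$ for some $k\in\omega$, so $\varphi(c,n)\wedge n=k$ is consistent with $\Gamma$. A countable model of $\Gamma$ omitting $\Phi$ is the required extension.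

\emph{The chain.} Iterate this step $\omega_1$ times, taking unions at limits; all stages are countable certificates. The union $(N^*,\omega;X^*,F^*,\dots)$ is a certificate with $|N^*|=\aleph_1$. Every countable subset of $N^*$ lies in some stage and is bounded at the next stage, so the cofinal set $X^*$ is uncountable. Hence $\mathcal T^{N^*}$ has no branch. Let $\mathfrak N$ be $N^*$ with its $L$-structure.
\end{proof}

It remains to produce a countable certificate. In a model $N$ of cofinality $\omega_1$, (C4) holds for free, and a function $F$ as in (C3) can be added by forcing once there are no branches. We carry this out over a countable transitive model of set theory, so that the resulting structure exists and is countable.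

\subsection{The ground model}

We may assume that $\mathfrak M$ has universe $\omega$ and that the symbols of $L$ are natural numbers, so that $L$ and $\mathfrak M$ are coded by a subset of $V_\omega$. The arguments in the rest of this section, with the general facts on forcing that they use, need only finitely many axioms of ZFC to hold in the ground model. By the reflection principle some $V_\theta$ with $\theta>\omega+\omega$ satisfies these. Take a countable elementary submodel of $V_\theta$ containing $L$ and $\mathfrak M$ and collapse it to a countable transitive model $\mathcal W$; the collapse fixes subsets of $V_\omega$, so $L,\mathfrak M\in\mathcal W$. Satisfaction in a structure is absolute for transitive models, so the hypotheses of Theorem~\ref{thm:kill} hold in $\mathcal W$. Until the end of the proof, ``$\omega_1$'' means $\omega_1^{\mathcal W}$, and ``countable'' is meant in $\mathcal W$ or in the extension named.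

We recall the facts on forcing. A forcing notion is a preorder $\mathbb P\in\mathcal W$; conditions are \emph{compatible} if they have a common lower bound; an \emph{antichain} is a set of pairwise incompatible conditions; $\mathbb P$ is \emph{ccc} if its antichains in $\mathcal W$ are countable; a filter $G$ is \emph{generic} if it meets every dense subset of $\mathbb P$ in $\mathcal W$.
\begin{enumerate}
\item[(G1)] Every condition lies in a generic filter $G$, since $\mathcal W$ is countable in the real universe, and $\mathcal W[G]$ is again a countable transitive model.
\item[(G2)] $p\Vdash\Phi$ means that $\Phi$ holds in $\mathcal W[G]$ for all generic $G\ni p$. This relation is definable in $\mathcal W$; whatever holds in $\mathcal W[G]$ is forced by a member of $G$; and if $p\not\Vdash\Phi$, some $r\le p$ forces $\neg\Phi$.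
\item[(G3)] If $p$ forces that $\dot\beta$ is an element of a set in $\mathcal W$, the conditions that \emph{decide} $\dot\beta$, that is, force $\dot\beta=z$ for a particular $z$, are dense below $p$. If every $r\le p$ is compatible with a member of $A\in\mathcal W$, every generic $G\ni p$ meets $A$.
\item[(G4)] If $\mathbb P$ is ccc, then $\omega_1^{\mathcal W[G]}=\omega_1^{\mathcal W}$.
\end{enumerate}
We also use the $\Delta$-system lemma: an uncountable family of finite sets has an uncountable subfamily whose pairwise intersections all equal one set, the \emph{root}. If the sets are distinct and of equal size, each of them properly contains the root.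

\subsection{A forcing that adds a model of length $\omega_1$}

We want a model built in $\omega_1$ stages, where stage $\alpha$ adds an element $x_\alpha$ above all earlier ones and then witnesses $y_{\alpha,n}$. The proof of Lemma~\ref{lem:stretch} shows that a demand on an element above all earlier ones can be met exactly when it holds cofinally often. So a condition will be a formula about finitely many of the $x$'s and $y$'s that is true under the quantifiers $\exists^\infty x_\alpha\exists\bar y_\alpha$, taken in the order of the stages.

In every model of $\mathrm{Th}(\mathfrak M)$, because $<$ is linear without last element: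
\begin{enumerate}
\item[(a)] $\exists^\infty x\,(\varphi\vee\psi)\leftrightarrow\exists^\infty x\,\varphi\vee\exists^\infty x\,\psi$ (a union of two bounded sets is bounded), and $\forall x\,(\varphi\to\psi)$ implies $\exists^\infty x\,\varphi\to\exists^\infty x\,\psi$;
\item[(b)] if $x$ is not free in $\chi$, then $\exists^\infty x\,(\varphi\wedge\chi)\leftrightarrow(\exists^\infty x\,\varphi)\wedge\chi$ and $\exists^\infty x\,\chi\leftrightarrow\chi$;
\item[(c)] $\exists^\infty x\,\varphi\leftrightarrow\exists^\infty x\,(\varphi\wedge u<x)$ for a variable $u$ other than $x$;
\item[(d)] $\exists^\infty x\,\varphi\to\exists x\,\varphi$.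
\end{enumerate}
Take variables $x_\alpha$ and $y_{\alpha,n}$ of \emph{rank} $\alpha$, for $\alpha<\omega_1$ and $n<\omega$. A \emph{ranked formula} is an $L$-formula whose free variables are among these and whose bound variables come from a fixed countable stock of auxiliary variables; when we quantify a ranked variable, it is understood to be renamed. A \emph{prefix} is a string
\[
\exists^\infty x_{\alpha_1}\exists\bar y_{\alpha_1}\cdots\exists^\infty x_{\alpha_k}\exists\bar y_{\alpha_k}\qquad(\alpha_1<\dots<\alpha_k),
\]
where $\bar y_\alpha$ is a finite tuple of variables $y_{\alpha,n}$. For a ranked formula $\varphi$, let $\mathsf Q\varphi$ be the sentence obtained by applying a prefix that binds all its free variables. By (b), a quantifier whose variable is not free in its scope can be deleted, so the choice of prefix does not matter up to equivalence, and finitely many formulas can be given a common prefix. The parts of the prefix with ranks $<\delta$, $\ge\delta$, and so on, are written $\mathsf Q_{<\delta}$, $\mathsf Q_{\ge\delta}$, so that $\mathsf Q=\mathsf Q_{<\delta}\mathsf Q_{\ge\delta}$. Properties (a), (b), (d) hold for $\exists$ too, so by induction on its length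 every prefix is \emph{monotone}, \emph{distributes} over $\vee$, \emph{commutes} past conjuncts in which its variables are not free, and implies the corresponding string of $\exists$'s.

Let $\mathbb P$ be the set of ranked $\varphi$ with $\mathfrak M\models\mathsf Q\varphi$. Write $\varphi\vdash\varphi'$ if the universal closure of $\varphi\to\varphi'$ holds in $\mathfrak M$, and put $\varphi\le\varphi'$ if $\varphi\vdash\varphi'$. For example, $x_0<x_1$ and $x_1<y_{1,0}$ are conditions, but $x_1<y_{0,0}$ is not: once $y_{0,0}$ is chosen, the $x_1$ below it are not cofinal. By monotonicity, $\varphi,\varphi'$ are compatible if and only if $\varphi\wedge\varphi'\in\mathbb P$. By distributivity: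
\begin{enumerate}
\item[(D)] if $p\in\mathbb P$ and $\chi$ is a ranked formula, then $p\wedge\chi\in\mathbb P$ or $p\wedge\neg\chi\in\mathbb P$.
\end{enumerate}

\begin{lemma}\label{lem:ccc}
$\mathbb P$ is ccc.
\end{lemma}

\begin{proof}
Let $\varphi_\xi$ ($\xi<\omega_1$) be distinct conditions and let $S_\xi$ be the set of ranks of the free variables of $\varphi_\xi$. Replacing the $j$-th element of $S_\xi$ by $j$ turns $\varphi_\xi$ into a formula with finite ranks, and there are only countably many of these because $L$ is countable. So we may assume that all $\varphi_\xi$ give the same formula. Then the $S_\xi$ have equal size and are distinct, and we may assume that they form a $\Delta$-system with root $\rho$. The sets $S_\xi\setminus\rho$ are nonempty and pairwise disjoint, so only countably many of them meet a given countable ordinal. Hence there are $\xi\ne\zeta$ such that $\rho$ lies below $S_\xi\setminus\rho$ and $S_\xi\setminus\rho$ lies below $S_\zeta\setminus\rho$. The order-preserving renaming from $S_\xi$ to $S_\zeta$ fixes $\rho$, so the two conditions are $\varphi(\bar z,\bar u)$ and $\varphi(\bar z,\bar u')$, with $\bar z$ of ranks in $\rho$. The common prefix is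 $\mathsf Q_{\bar z}\mathsf Q_{\bar u}\mathsf Q_{\bar u'}$, and commuting twice gives
\[
\mathsf Q\big(\varphi(\bar z,\bar u)\wedge\varphi(\bar z,\bar u')\big)\leftrightarrow\mathsf Q_{\bar z}\big(\mathsf Q_{\bar u}\varphi(\bar z,\bar u)\wedge\mathsf Q_{\bar u'}\varphi(\bar z,\bar u')\big)\leftrightarrow\mathsf Q_{\bar z}\mathsf Q_{\bar u}\varphi(\bar z,\bar u),
\]
since the two conjuncts in the middle differ only in the names of bound variables. The right side is true, so $\varphi_\xi$ and $\varphi_\zeta$ are compatible.
\end{proof}

\begin{lemma}\label{lem:generic}
Let $G\subseteq\mathbb P$ be generic. In $\mathcal W[G]$ there is an $L$-structure $N\equiv\mathfrak M$, each of whose elements is named by a ranked variable, such that $N\models\chi$ if and only if $\chi\in G$, for every ranked $\chi$. For $0<\delta<\omega_1$ let $N_{<\delta}$ be the set of elements named by variables of rank $<\delta$. Then $N_{<\delta}\prec N$ and $x_\delta$ is above $N_{<\delta}$.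
\end{lemma}

\begin{proof}
Three kinds of sets are dense in $\mathbb P$.

(1) For ranked $\chi$: the $p$ with $p\vdash\chi$ or $p\vdash\neg\chi$, by (D).

(2) For $\psi(v,\bar u)$ with $\bar u$ of ranks $\le\alpha$: the $p$ with $p\vdash\neg\exists v\,\psi$ or $p\vdash\psi(y_{\alpha,n},\bar u)$ for some $n$. By (D) it suffices to extend a condition $p\vdash\exists v\,\psi$. Choose $y=y_{\alpha,n}$ not occurring in $p,\psi$ and place $\exists y$ last in its block. Then
\begin{align*}
\mathsf Q\big(p\wedge\psi(y,\bar u)\big)&\leftrightarrow\mathsf Q_{\le\alpha}\exists y\,\big(\psi(y,\bar u)\wedge\mathsf Q_{>\alpha}p\big)\leftrightarrow\mathsf Q_{\le\alpha}\big(\exists v\,\psi\wedge\mathsf Q_{>\alpha}p\big)\\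
&\leftrightarrow\mathsf Q(p\wedge\exists v\,\psi)\leftrightarrow\mathsf Qp,
\end{align*}
so $p\wedge\psi(y,\bar u)\in\mathbb P$.

(3) For $u$ of rank $<\alpha$: the $p$ with $p\vdash u<x_\alpha$. By commuting and (c),
\[
\mathsf Q(p\wedge u<x_\alpha)\leftrightarrow\mathsf Q_{<\alpha}\exists^\infty x_\alpha\,\big(u<x_\alpha\wedge\exists\bar y_\alpha\mathsf Q_{>\alpha}p\big)\leftrightarrow\mathsf Qp.
\]

Regard the ranked variables as constants. If $p\in G$ and $p\vdash\chi$, then $\chi\in\mathbb P$ by monotonicity and $\chi\in G$ since $G$ is upward closed. So $G$ contains $\mathrm{Th}(\mathfrak M)$, and by (1) it is complete. It is consistent: finitely many members have a common lower bound $p$, and $\mathsf Qp$ implies that $p$ is satisfiable in $\mathfrak M$. By (2), every existential member of $G$ has a witnessing constant. So $G$ is a complete consistent Henkin theory, and its canonical model $N$, made of the constants modulo the equalities in $G$, satisfies exactly the members of $G$. By (2), an existential statement with parameters of ranks $\le\alpha<\delta$ that is true in $N$ has a witness of rank $\alpha$, so $N_{<\delta}\prec N$ by the Tarski--Vaught test. By (3), $x_\delta$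 is above $N_{<\delta}$.
\end{proof}

We write $x_\alpha$ also for the element it names. The $x_\alpha$ ($\alpha<\omega_1$) are increasing and cofinal in $N$, and for limit $\delta$ the $x_\alpha$ ($\alpha<\delta$) are cofinal in $N_{<\delta}$. We do not claim that $N$ is an end extension of $N_{<\delta}$, and nothing below needs it. Forcing and $\vdash$ are linked as follows: if $r\vdash\chi$, then $r\Vdash N\models\chi$; and
\begin{enumerate}
\item[(F)] if $r\Vdash N\models\chi$, then $r\wedge\chi\in\mathbb P$.
\end{enumerate}
Otherwise $r\wedge\neg\chi\in\mathbb P$ by (D), and this condition extends $r$ and forces $N\models\neg\chi$.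

\subsection{The generic model has no branch}

The hypothesis on definable branches enters through one observation.

\begin{lemma}\label{lem:chain}
Let $\mathsf Q'$ be a prefix binding the variables $\bar u$, let $\varphi(\bar z,\bar u)$ be a formula, let $s$ be one of the variables $\bar z,\bar u$, and let $e$ be a new variable. Let
\[
\lambda(e,\bar z):\quad e\in\mathcal T\ \wedge\ \neg\mathsf Q'\big(\varphi(\bar z,\bar u)\wedge e\not\sqsubseteq s\big).
\]
In every model of $\mathrm{Th}(\mathfrak M)$, if $\mathsf Q'\varphi$ holds at $\bar z$, then $\lambda(\cdot,\bar z)$ defines a $\sqsubseteq$-chain.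
\end{lemma}

\begin{proof}
Let $e,e'$ satisfy $\lambda$. By distributivity, one of $\mathsf Q'(\varphi\wedge e\sqsubseteq s\wedge e'\sqsubseteq s)$, $\mathsf Q'(\varphi\wedge e\not\sqsubseteq s)$, $\mathsf Q'(\varphi\wedge e'\not\sqsubseteq s)$ holds. The last two fail, so the first holds. It implies $\exists\bar u\,(e\sqsubseteq s\wedge e'\sqsubseteq s)$, so $e,e'$ have a common upper bound and are comparable.
\end{proof}

The smallest case shows how the lemma kills a branch. Let $\mathcal B$ be a branch of $\mathcal T$ in $\mathfrak M$, and suppose we are adding an element $x$ above $\mathfrak M$ and a node $s$, having promised $\varphi(x,s)$ with $\mathfrak M\models\exists^\infty x\,\exists s\,\varphi$. With $\mathsf Q'=\exists^\infty x\,\exists s$, the formula $\lambda(e)$ says that the promise $e\not\sqsubseteq s$ cannot be added. If every node of $\mathcal B$ satisfied $\lambda$, then each $e$ with $\lambda(e)$ would be comparable with, hence equal to, the node of $\mathcal B$ of length $|e|$, and $\lambda$ would define $\mathcal B$. So for some $e\in\mathcal B$ we can promise $e\not\sqsubseteq s$, and then $s$ does not continue $\mathcal B$. This treats one branch at a time,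 and we have no control over the number of branches at a countable stage. Forcing avoids the count: by ccc, a name for a branch has a stage $\delta$ below which it is decided by conditions of rank $<\delta$, and then $N_{<\delta}$ and $\mathsf Q_{\ge\delta}$ play the roles of $\mathfrak M$ and $\mathsf Q'$.

\begin{proposition}\label{prop:nobranch}
In $\mathcal W[G]$, the tree $\mathcal T^N$ has no branch.
\end{proposition}

\begin{proof}
Otherwise, by (G2), some $p\in\mathbb P$ forces that a certain name denotes a branch. For $\alpha<\omega_1$ let $\dot\beta(\alpha)$ be a name for the first variable, in a well-ordering of the variables fixed in $\mathcal W$, that denotes the node of length $x_\alpha$ of this branch. In $\mathcal W$, let $A_\alpha$ be a maximal antichain among the conditions $\le p$ that decide $\dot\beta(\alpha)$. It is countable by Lemma~\ref{lem:ccc}, and by (G3) and maximality every $r\le p$ is compatible with a member of $A_\alpha$. Let $h(\alpha)<\omega_1$ exceed all ranks that occur in members of $A_\alpha$ or in the values they decide. Iterating $h$ for $\omega$ steps, we get a limit $\delta<\omega_1$ above the ranks in $p$ with $h(\alpha)<\delta$ for all $\alpha<\delta$.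

Let $q\le p$ decide $\dot\beta(\delta)=s$. Write $q=\varphi(\bar z,\bar u)$ with $\bar z$ of ranks $<\delta$, $\bar u$ of ranks $\ge\delta$, and $s$ listed among these variables. We may assume $\varphi\vdash\mathsf Q_{\ge\delta}\varphi$. Indeed, for $\varphi'=\varphi\wedge\mathsf Q_{\ge\delta}\varphi$ commuting gives $\mathsf Q_{\ge\delta}\varphi'\leftrightarrow\mathsf Q_{\ge\delta}\varphi$, so $\varphi'$ is a condition below $\varphi$ and $\varphi'\vdash\mathsf Q_{\ge\delta}\varphi'$. Let $\lambda(e,\bar z)$ be as in Lemma~\ref{lem:chain} with $\mathsf Q'=\mathsf Q_{\ge\delta}$.

\emph{Claim.} For $\alpha<\delta$, $q\Vdash N\models\lambda(\dot\beta(\alpha),\bar z)$.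

If not, some $r\le q$ forces the negation. Extending $r$, we may assume $r\le a'$ for some $a'\in A_\alpha$, which decides $\dot\beta(\alpha)=t$ with $t$ of rank $<\delta$. Then $r\Vdash N\models t\in\mathcal T\wedge\neg\lambda(t,\bar z)$, and by (F) we may assume $r\vdash t\in\mathcal T\wedge\neg\lambda(t,\bar z)$, so that
\[
r\vdash\mathsf Q_{\ge\delta}(\varphi\wedge t\not\sqsubseteq s).
\]
The condition $r$ itself need not be compatible with $t\not\sqsubseteq s$, because of what it says about variables of rank $\ge\delta$. So we forget these. Write $r=\psi(\bar w,\bar v)$ with $\bar w$ of ranks $<\delta$ and $\bar v$ of ranks $\ge\delta$, and let $\psi_0(\bar w)=\mathsf Q_{\ge\delta}\psi$. Since $\psi_0\vdash\exists\bar v\,\psi$, every formula with variables of rank $<\delta$ that follows from $\psi$ follows from $\psi_0$. Hence $\psi_0\vdash a'$ and $\psi_0\vdash\mathsf Q_{\ge\delta}(\varphi\wedge t\not\sqsubseteq s)$. Put $q^*=\psi_0\wedge\varphi\wedge t\not\sqsubseteq s$. Then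
\[
\mathsf Qq^*\leftrightarrow\mathsf Q_{<\delta}\big(\psi_0\wedge\mathsf Q_{\ge\delta}(\varphi\wedge t\not\sqsubseteq s)\big)\leftrightarrow\mathsf Q_{<\delta}\psi_0\leftrightarrow\mathsf Q\psi,
\]
which is true, so $q^*\in\mathbb P$. From $q^*\le q$ and $q^*\le a'$ we get that $q^*$ forces $\dot\beta(\delta)=s$ and $\dot\beta(\alpha)=t$. These are nodes of one branch of lengths $x_\alpha<x_\delta$, so $q^*\Vdash N\models t\sqsubseteq s$. But $q^*\vdash t\not\sqsubseteq s$. This contradiction proves the Claim.

Now let $G\ni q$ be generic. As $\varphi\vdash\mathsf Q_{\ge\delta}\varphi$, the formula $\mathsf Q_{\ge\delta}\varphi$ holds at $\bar z$ in $N$, hence in $N_{<\delta}\prec N$. By Lemma~\ref{lem:chain}, $\lambda(\cdot,\bar z)$ defines a chain $\Lambda\subseteq\mathcal T$ in $N_{<\delta}$. For $\alpha<\delta$, $G$ meets $A_\alpha$ by (G3), so the node of the branch of length $x_\alpha$ is named by a variable of rank $<\delta$ and lies in $N_{<\delta}$; by the Claim and elementarity it lies in $\Lambda$. So the lengths of elements of $\Lambda$ are cofinal in $N_{<\delta}$, and the restrictions of elements of $\Lambda$ form a definable branch of $\mathcal T$ in $N_{<\delta}\equiv\mathfrak M$.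 This is a contradiction.
\end{proof}

\subsection{Specializing the tree}

Work in $\mathcal W[G]$, where $\omega_1$ is preserved by (G4). Let $X=\{x_\alpha:\alpha<\omega_1\}$ and $T_X=\{t\in\mathcal T^N:|t|\in X\}$, ordered by $\sqsubseteq$. We pass from $\mathcal T^N$ to $T_X$ because it has small sets of predecessors: those of a node of length $x_\alpha$ are its restrictions to the $x_\beta$, $\beta<\alpha$, which are countably many. Also $T_X$ has no uncountable chain: the elements of such a chain have distinct lengths, these are cofinal in $X$ and so in $N$, and their restrictions would form a branch of $\mathcal T^N$, contrary to Proposition~\ref{prop:nobranch}. Let $\mathbb S$ be the set of finite partial functions $f:T_X\to\omega$ with $f(t)\ne f(t')$ whenever $t\sqsubset t'$ are in the domain of $f$, ordered by reverse inclusion.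

\begin{lemma}\label{lem:special}
In $\mathcal W[G]$, $\mathbb S$ is ccc.
\end{lemma}

\begin{proof}
Let $\{f_\xi:\xi<\omega_1\}$ be an antichain of distinct elements. A finite set is the domain of only countably many of them, so we may thin out until the domains are distinct, have equal size and form a $\Delta$-system, and the $f_\xi$ agree on the root. The remainders $\{t^1_\xi,\dots,t^m_\xi\}$ outside the root are pairwise disjoint and have a constant size $m\ge1$. For $\xi\ne\zeta$ the union $f_\xi\cup f_\zeta$ is a function that is not in $\mathbb S$. A violating pair does not lie inside one domain, so it consists of one node from each remainder; thus some $t^i_\xi$ and $t^j_\zeta$ are comparable.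

Let $\mathcal U$ be an ultrafilter on $\omega_1$ containing all co-countable sets; its members are uncountable. For each $\xi$, the $m^2$ sets $\{\zeta:t^i_\xi,t^j_\zeta\text{ comparable}\}$ cover $\omega_1\setminus\{\xi\}$, so one of them is in $\mathcal U$. Fix $i,j$ that work for all $\xi$ in an uncountable set $\Xi$. For $\xi,\xi'\in\Xi$, uncountably many $\zeta$ have $t^j_\zeta$ comparable with both $t^i_\xi$ and $t^i_{\xi'}$. These $t^j_\zeta$ are distinct, and only countably many lie $\sqsubseteq$-below $t^i_\xi$ or $t^i_{\xi'}$, so one of them is above both. Hence $t^i_\xi$ and $t^i_{\xi'}$ are comparable, and $\{t^i_\xi:\xi\in\Xi\}$ is an uncountable chain, a contradiction.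
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:kill}]
Let $G$ be $\mathbb P$-generic over $\mathcal W$, let $H$ be $\mathbb S$-generic over $\mathcal W[G]$, and let $\mathcal W^*=\mathcal W[G][H]$ and $F=\bigcup H$. Any $f\in\mathbb S$ extends to a given further node by an unused value, so by genericity $F$ is defined on all of $T_X$, and $F(t)\ne F(t')$ for $t\sqsubset t'$ because both nodes lie in the domain of one member of $H$. Thus $\mathfrak A=(N,\omega;X,F,(k)_{k\in\omega})\in\mathcal W^*$ satisfies (C1)--(C3).

For (C4), argue in $\mathcal W^*$, where $\omega_1$ is still preserved by Lemma~\ref{lem:special} and (G4). Suppose $\exists^\infty v\,\varphi(v,k)$ fails for every $k\in\omega$. Let $\alpha_k$ be least such that no $v>x_{\alpha_k}$ satisfies $\varphi(v,k)$. Then $\alpha=\sup_k\alpha_k<\omega_1$, no $v>x_\alpha$ satisfies $\exists n\,\varphi(v,n)$, and the premise of (C4) fails.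

Satisfaction in $\mathfrak A$ is absolute, so in the real universe $\mathfrak A$ is a certificate, and it is countable because it belongs to the countable transitive set $\mathcal W^*$. Lemma~\ref{lem:stretch}, applied in the real universe, completes the proof.
\end{proof}

The detour through $F$ and Lemma~\ref{lem:stretch} cannot be skipped. In the real universe the generic model $N$ is countable, so for an avoidance tree in a model of $B\Sigma_2$ it does have a branch, by Proposition~\ref{prop:shape}(b); that branch is not in $\mathcal W[G]$.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:final}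

Let $M$ be countable with $M\models B\Sigma_2+\neg I\Sigma_2$. Take $d,a,\eta$ and the avoidance tree $\mathcal T$ of $(\eta,a)$ as in Sections~\ref{sec:homogeneity} and~\ref{sec:selector}. Let $\mathfrak M$ be the expansion of $M$ by a constant for each element. Its language is countable, $\mathcal T$ is definable in it without parameters and closed under restriction, and the definable sets of $\mathfrak M$ are those of $M$. By Corollary~\ref{cor:nodef}, $\mathcal T$ has no definable branch in $\mathfrak M$. Theorem~\ref{thm:kill} gives $\mathfrak N\equiv\mathfrak M$ of cardinality $\aleph_1$ in which $\mathcal T$ has no branch. Since $\mathfrak N$ satisfies the elementary diagram of $M$, its $L_A$-reduct is, up to isomorphism, an elementary extension $N$ of $M$. By elementarity $\eta$ is functional in $N$, and $\mathcal T^N$ is the avoidance tree of $(\eta,a)$ in $N$. By Proposition~\ref{prop:branch}, $N$ has no proper $\Sigma_1$-elementary end extension satisfying $I\Delta_0$. \hfill$\square$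

\begin{thebibliography}{9}

\bibitem{HP}
H\'ajek and Pudl\'ak, \emph{Metamathematics of First-Order Arithmetic}, Chapter~I.

\bibitem{problem}
``Mathematical Logic'',
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s00153-019-00708-4.pdf},
doi:10.1007/s00153-019-00708-4.

\end{thebibliography}
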